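# Return equivalent tiling spaces are homeomorphic

## 1. Tilings, hulls and transversals

Throughout, a tile is a compact subset of $\mathbb R^n$, possibly carrying a label, which is the closure of its interior. A tiling $T$ covers $\mathbb R^n$ by tiles with disjoint interiors. Every tile is a translate of one of finitely many prototiles, and a patch of $T$ is a finite set of tiles of $T$. We write $T-v$ for $T$ translated by $-v$, and $B(x,r)$, $B^\circ(x,r)$ for closed and open balls.

**Definition 1 (finite local complexity).** $T$ has finite local complexity (FLC) if, for each $r>0$, there are only finitely many patches of $T$ of diameter at most $r$ up to translation.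

The tiling of the plane by unit squares has FLC. Now cut it into vertical columns and slide the $k$-th column vertically by $t_k$, where the differences $t_{k+1}-t_k$ take infinitely many values modulo $1$. The patches made of two touching squares in adjacent columns then realize infinitely many relative positions, so the new tiling does not have FLC.

**Definition 2 (repetitive).** $T$ is repetitive if for every finite patch $P$ of $T$ there is $R>0$ such that every ball of radius $R$ in $\mathbb R^n$ contains a translate of $P$ occurring in $T$.

The tiling $\dots aaabaaa\dots$ of the line by labeled unit intervals, with a single $b$, has FLC and is not repetitive: the patch consisting of the tile $b$ occurs once.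

**Definition 3 (hull, non-periodic).** The tiling space, or hull, $\Omega_T$ is the closure of $\{T-v:v\in\mathbb R^n\}$ in the usual tiling metric, in which two tilings are close if, after a small translation, they agree on a large ball about the origin. It is non-periodic if no tiling in it has a nonzero period.

The hull of the tiling by unit cubes is the torus $\mathbb R^n/\mathbb Z^n$, since a translate of the tiling is determined by the translation vector modulo $\mathbb Z^n$. This hull is not non-periodic.

Standing hypothesis: all tilings have FLC and are repetitive, so that each tiling space is minimal, that is, every translation orbit is dense. Under this hypothesis $\Omega_T$ is compact and metrizable and $\mathbb R^n$ acts on it continuously by translation. For a non-periodic hull the action is free: $S-v=S$ only for $v=0$.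

**Example 1 (Sturmian tilings of the line).** Let $\alpha\in(0,1)$ be irrational, and for $k\in\mathbb Z$ let $s_k=b$ if the fractional part $\{k\alpha\}$ lies in $[1-\alpha,1)$ and $s_k=a$ otherwise. Choose lengths $\ell_a,\ell_b>0$ and let $T$ be the tiling of $\mathbb R$ by labeled intervals of these lengths in the order given by $(s_k)$. Let us check the hypotheses.

FLC: a patch of diameter at most $r$ lies in a run of at most $r/\min(\ell_a,\ell_b)$ consecutive tiles, and there are finitely many words of bounded length.

Repetitive: a word $u$ occurs at place $k$ if and only if $\{k\alpha\}$ lies in a certain finite union $I_u$ of half-open arcs of the circle. If $u$ occurs, $I_u$ contains an open arc $J$. The points $\{k\alpha\}$ are dense in the circle, so by compactness finitely many arcs $J-i\alpha$, $0\le i<M$, cover the circle. Hence $u$ occurs at least once among any $M$ consecutive places.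

Non-periodic: $s_k=b$ exactly when $\lfloor (k+1)\alpha\rfloor-\lfloor k\alpha\rfloor=1$. So a word of length $l$ starting at place $k$ contains $\lfloor (k+l)\alpha\rfloor-\lfloor k\alpha\rfloor$ letters $b$, a number that differs from $l\alpha$ by less than $1$. This bound holds for every word in every tiling of the hull, so $b$ has frequency $\alpha$ in each of them. A nonzero period of a tiling would be a nonzero period of its letter sequence, and the frequency would be rational.

**Definition 4 (punctures, transversal).** Mark in each prototile an interior point, its puncture; this marks a puncture in each tile. The canonical transversal $\Xi\subset\Omega_T$ is the set of tilings having a puncture at the origin.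

Under the standing hypotheses, for a non-periodic hull, $\Xi$ is a Cantor set and $\Omega_T$ is locally homeomorphic to the product of a Euclidean disk and a Cantor set. In Example 1 put the punctures at the midpoints. Then $S\in\Xi$ is determined by its letter sequence $x=(x_k)$, where $x_0$ labels the tile around $0$. Two elements of $\Xi$ are close exactly when their sequences agree on a long central word. So $\Xi$ is the closure $X_\alpha$ of the shift orbit of $s$ in $\{a,b\}^{\mathbb Z}$. For $\ell_a=\ell_b=1$ the hull is the suspension of the Sturmian minimal set $X_\alpha$.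

## 2. Holonomy pseudogroups and return equivalence

A pseudogroup on $\Xi$ is a collection of homeomorphisms between open subsets of $\Xi$ that contains the identity and is closed under composition (where defined), inverse, restriction to open subsets and gluing: a homeomorphism between open sets belongs to the collection as soon as it does so locally.

**Definition 5 (holonomy pseudogroup).** The holonomy pseudogroup $\mathcal G$ on $\Xi$ is generated by the local homeomorphisms $S\mapsto S-v$ ($v\in\mathbb R^n$), each defined on the clopen set of those $S\in\Xi$ with $S-v\in\Xi$. For a nonempty clopen $U\subset\Xi$, $\mathcal G|_U$ is the restriction of $\mathcal G$ to $U$: the elements of $\mathcal G$ whose domain and range lie in $U$.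

Compositions and inverses of translations are translations. So the elements of $\mathcal G$ are exactly the homeomorphisms between open subsets of $\Xi$ that are locally of the form $S\mapsto S-w$ with $w$ constant.

In Example 1 let $v_k=v_k(S)$ be the punctures of $S\in\Xi$ in increasing order with $v_0=0$, so that $v_{k+1}-v_k=\frac12(\ell_{x_k}+\ell_{x_{k+1}})$. Then $S-v_k$ has letter sequence $\sigma^kx$, where $\sigma$ is the shift, and $v_k(S)$ is locally constant in $S$. Hence $\mathcal G$ is the pseudogroup generated by $\sigma$ on $X_\alpha$. For $U=\{x_0=b\}$ the elements of $\mathcal G|_U$ are locally powers of the first return map $\rho$ of $\sigma$ to $U$: if $x,\sigma^kx\in U$ with $k>0$ and the orbit segment $\sigma x,\dots,\sigma^kx$ visits $U$ exactly $j$ times, then $\sigma^k=\rho^j$ near $x$.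

**Definition 6 (return equivalence).** $\Omega_1,\Omega_2$ are return equivalent if there exist nonempty clopen sets $U_1\subset\Xi_1$, $U_2\subset\Xi_2$ and a homeomorphism $h:U_1\to U_2$ that conjugates $\mathcal G_1|_{U_1}$ and $\mathcal G_2|_{U_2}$: a homeomorphism $g$ between open subsets of $U_1$ is in $\mathcal G_1|_{U_1}$ if and only if $hgh^{-1}$ is in $\mathcal G_2|_{U_2}$. We also call $h$ itself a return equivalence.

**Example 2 (changing lengths).** Take the same $\alpha$ in Example 1 and two pairs of lengths $(\ell_a,\ell_b)$ and $(\ell_a',\ell_b')$. Both transversals are $X_\alpha$ and both pseudogroups are generated by $\sigma$. So the identity of $X_\alpha$ is a return equivalence with $U_i=\Xi_i$.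

Return equivalence concerns only the Cantor set and its return dynamics; the way in which Euclidean space joins the returns has been forgotten. We ask whether this discarded information can be rebuilt up to homeomorphism.

**Conjecture.** Two non-periodic translational tiling spaces of finite local complexity (with repetitive tilings, i.e. minimal tiling spaces) are homeomorphic if they are return equivalent.

For the flavor of the homeomorphism problem, here is a known result (Fokkink; Barge–Williams): for irrationals $\alpha$ and $\beta$, the suspensions of the Sturmian minimal sets associated to $\alpha$ and $\beta$ are homeomorphic if and only if the continued fraction expansions of $\alpha$ and $\beta$ share a common tail.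

We shall prove the conjecture in every dimension. Let $\Omega_1,\Omega_2$ be non-periodic, FLC, repetitive hulls of tilings of $\mathbb R^{n_1},\mathbb R^{n_2}$ ($n_i\ge1$), with transversals $\Xi_i$.

**Theorem A.** If $\Omega_1,\Omega_2$ are return equivalent via $h:U_1\to U_2$, then $n_1=n_2=:n$ and $\Omega_1,\Omega_2$ are homeomorphic. More precisely, there are a homeomorphism $\Phi:\Omega_1\to\Omega_2$ and a locally constant (hence bounded) $t:U_1\to\mathbb R^n$ with $\Phi(S)=h(S)-t(S)$ for $S\in U_1$.

**Theorem B.**
1. (Converse) Homeomorphic hulls are return equivalent.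
2. (Exact extension) If $n\ge2$, every return equivalence $h:U_1\to U_2$ extends to a homeomorphism $\Phi:\Omega_1\to\Omega_2$ with $\Phi|_{U_1}=h$.
3. (Sharpness) For $n=1$ statement 2 fails: every $\Omega$ with $n=1$ has a return equivalence to itself that extends to no homeomorphism $\Omega\to\Omega$.

Theorem B is not used in the proof of Theorem A.

## 3. Boxes, return vectors and finiteness

Let $\Omega$ be a hull as above and $U\subset\Xi$ nonempty and clopen. There are finitely many prototiles, with punctures in their interiors. So there is $\rho_0>0$ such that the open ball of radius $\rho_0/2$ about any puncture lies in the interior of its tile, and distinct punctures of a tiling are at distance at least $\rho_0$. We use one $\rho_0$ for both hulls.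

Consequently, two sufficiently close elements $S,S'$ of $\Xi$ agree exactly on a large ball about $0$. Indeed, if $S+u$ and $S'$ agree on a large ball with $|u|<\rho_0$, then $S'$ has punctures at $u$ and at $0$, so $u=0$.

**(F0) Boxes.** For $0<\rho<\rho_0/2$ the map $\Xi\times B^\circ(0,\rho)\to\Omega$, $(S,w)\mapsto S-w$, is a homeomorphism onto an open set, called a box. Translates of boxes cover $\Omega$.

The map is continuous. It is injective: if $S-w=S'-w'$, then $S'=S-(w-w')$, so $w-w'$ is a puncture of $S$ at distance less than $\rho_0$ from the puncture $0$, hence $w=w'$ and $S=S'$. Next let $Y$ be close to $S_0-w_0$. Then $Y$ has exactly one puncture near $-w_0$, say $-w$, and $w$ is close to $w_0$. So $|w|<\rho$, the tiling $Y+w$ lies in $\Xi$ and is close to $S_0$, and $Y=(Y+w)-w$. This gives openness and continuity of the inverse. Every tiling is a translate of an element of $\Xi$, so translates of boxes cover. We call $S$ and $w$ the transversal and the disk coordinate of $S-w$, and the sets with fixed transversal coordinate the plaques of the box.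

**(F1) Relative density.** There is $R$ such that for every $S\in\Omega$ the set $\{v:S-v\in U\}$ is $R$-dense, i.e. meets every closed ball of radius $R$.

The set $\{S-w:S\in U,|w|<\rho\}$ is open by (F0). By minimality its translates cover $\Omega$, and by compactness finitely many suffice, say with translation vectors $u_1,\dots,u_M$. So for each $x$ we have $S-x-u_i=S'-w$ for some $i$, some $S'\in U$ and $|w|<\rho$, that is, $S-(x+u_i-w)\in U$. Thus $R=\max|u_i|+\rho$ works.

**(F2) Uniform discreteness.** Distinct points of $\{v:S-v\in U\}$ are at distance at least $\rho_0$, since they are punctures of $S$.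

**(F3) Finiteness.** For each $r$ the set $F_r=\{v:|v|\le r,\ \exists S\in U,\ S-v\in U\}$ is finite. For each $v$ and each clopen $U'\subset U$ the set $\{S\in U:S-v\in U'\}$ is clopen in $U$.

Each $v\in F_r$ is the difference of the punctures of two tiles lying in a patch of bounded diameter, and by FLC there are finitely many such patches up to translation. The set $\{S\in U: S-v\in U'\}$ is closed because $U'$ is closed in $\Omega$ and translation is continuous. It is open because elements of $\Xi$ near $S$ agree with $S$ on a large ball, so their translates by $-v$ lie in $\Xi$ and are near $S-v$, hence in $U'$. Note $F_r=-F_r$: if $S,S-v\in U$, then $S'=S-v$ satisfies $S',S'+v\in U$.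

## 4. The displacement cocycle and the leafwise extension problem

Let $h:U_1\to U_2$ be a return equivalence. For $S\in U_1$ and $S'\in U_2$ put
$$D_S=\{v:S-v\in U_1\},\qquad D'_{S'}=\{w:S'-w\in U_2\}.$$

Fix $v$. On the clopen set $\{S\in U_1:S-v\in U_1\}$ the translation $S\mapsto S-v$ belongs to $\mathcal G_1|_{U_1}$. Its conjugate by $h$ is in $\mathcal G_2|_{U_2}$ and is locally a translation. By freeness there is, for $v\in D_S$, a unique $c(S,v)\in\mathbb R^{n_2}$ with
$$h(S-v)=h(S)-c(S,v),$$
and $c(\cdot,v)$ is locally constant on $\{S\in U_1:S-v\in U_1\}$. Applying the definition twice gives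
$$c(S,0)=0,\qquad c(S,v+u)=c(S,v)+c(S-v,u)\quad (v\in D_S,\ u\in D_{S-v}).$$

The map $c(S,\cdot):D_S\to D'_{h(S)}$ is a bijection. It is injective because $h$ is injective and the action on $\Omega_1$ is free. Let $w\in D'_{h(S)}$. The map $h^{-1}\circ(\cdot-w)\circ h$ is in $\mathcal G_1|_{U_1}$, hence locally a translation, so $h^{-1}(h(S)-w)=S-v$ for some $v\in D_S$, and $c(S,v)=w$.

By (F3), for every $r$ the finite set $D_S\cap B(0,r)$ and the map $c(S,\cdot)$ on it are locally constant functions of $S\in U_1$; by compactness of $U_1$ they take finitely many values.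

The next lemma turns the construction of $\Phi$ into a problem about maps of Euclidean space: extend $c(S,\cdot)$, at least approximately, to a homeomorphism of $\mathbb R^n$, compatibly along orbits.

**Lemma 1.** Let $n_1=n_2=n$. For $S\in U_1$ let $F_S$ be a homeomorphism of $\mathbb R^n$ such that $(S,x)\mapsto F_S(x)$ is continuous on $U_1\times\mathbb R^n$ and
$$F_S(x)=c(S,v)+F_{S-v}(x-v)\qquad(v\in D_S,\ x\in\mathbb R^n).\tag{1}$$
Then $\Phi(S-x)=h(S)-F_S(x)$ ($S\in U_1$, $x\in\mathbb R^n$) defines a homeomorphism $\Phi:\Omega_1\to\Omega_2$.

*Proof.* By (F1) every element of $\Omega_1$ has the form $S-x$ with $S\in U_1$, and even with $|x|\le R_1$, where $R_1$ is the constant of (F1) for $U_1$.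

Well defined: if $S-x=S'-x'$, then $S'=S-v$ with $v=x-x'\in D_S$. By (1), $h(S')-F_{S'}(x')=h(S)-c(S,v)-F_{S-v}(x-v)=h(S)-F_S(x)$.

Continuous: $U_1\times B(0,R_1)\to\Omega_1$, $(S,x)\mapsto S-x$, is a continuous surjection of compact Hausdorff spaces, hence a quotient map, and its composition with $\Phi$ is continuous.

Surjective: every orbit of $\Omega_2$ meets $U_2=h(U_1)$, so a given element of $\Omega_2$ is $h(S)-y$ with $S\in U_1$, and $y=F_S(x)$ for some $x$.

Injective: let $\Phi(S-x)=\Phi(S'-x')$. Then $h(S')=h(S)-w$ for some $w\in D'_{h(S)}=c(S,D_S)$. So $h(S')=h(S-v)$ for some $v\in D_S$, and $S'=S-v$. Hence $S'-x'=S-x''$ with $x''=v+x'$, and $h(S)-F_S(x)=h(S)-F_S(x'')$. Freeness gives $F_S(x)=F_S(x'')$, so $x=x''$.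

A continuous bijection of compact Hausdorff spaces is a homeomorphism. $\square$

## 5. Interpolation on the line, and a swap that defeats it

In Example 2 write $v_k$ and $v'_k$ for the punctures of the two tilings with letter sequence $x\in X_\alpha$. Then $c(S,v_k)=v'_k$. Let $F_S:\mathbb R\to\mathbb R$ send $v_k$ to $v_k'$ and be affine on each interval $[v_k,v_{k+1}]$ between consecutive punctures. Since $v_k,v'_k\to\pm\infty$ as $k\to\pm\infty$, $F_S$ is an increasing homeomorphism. It depends continuously on $(S,x)$, because on a bounded interval it is determined by finitely many of the locally constant $v_k,v_k'$. From $v_j(S-v_k)=v_{j+k}(S)-v_k(S)$, and the same for $v'$, we get (1). Lemma 1 gives a homeomorphism of the two hulls.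

So the first approach is: interpolate $c(S,\cdot)$ between the points of $D_S$. It already fails on the line, because $c(S,\cdot)$ need not be monotone. Here is a return equivalence that shows this, in any hull $\Omega$ with $n=1$.

**Example 3 (the swap).** Let $U\subset\Xi$ be nonempty and clopen, $S_1\in U$, and let $a>0$ be the least positive element of $\{v:S_1-v\in U\}$, which exists by (F1) and (F2). The set $U$ is infinite, since it contains the distinct tilings $S_1-v$ for infinitely many $v$. Pick $S_2\in U$ different from $S_1$ and $S_1-a$. By freeness $S_1\neq S_1-a$. So by (F3) and continuity there is a clopen $W\ni S_1$ in $U$ so small that $S-a\in U$ for all $S\in W$, $W\cap(W-a)=\emptyset$, and $S_2\notin W\cup(W-a)$. The set $W-a=\{S\in U:S+a\in W\}$ is clopen. Define $h:U\to U$ by $S\mapsto S-a$ on $W$, $S\mapsto S+a$ on $W-a$, and the identity elsewhere. Then $h$ is a homeomorphism, equal to its inverse and locally a translation. So $h\in\mathcal G|_U$, and $h$ conjugates $\mathcal G|_U$ to itself.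

Take $S\in U\setminus(W\cup(W-a))$, so $h(S)=S$. If $S-v\in U\setminus(W\cup(W-a))$, then $c(S,v)=v$; by (F1) there are infinitely many such $v$. If $S-v\in W$, then $c(S,v)=v+a$ and $c(S,v+a)=v$. A continuous injective $F_S:\mathbb R\to\mathbb R$ with $F_S=c(S,\cdot)$ on $D_S$ would be increasing because of the first kind of $v$, and decreasing between $v$ and $v+a$. So there is none.

We therefore give up $F_S=c(S,\cdot)$ on $D_S$ and ask only for bounded distance; this is the displacement $t$ of Theorem A. Disorder at bounded scale is invisible from far away, so we rescale.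

## 6. Bi-Lipschitz control and the rescaled limit

The first lemma says that from far away $c(S,\cdot)$ distorts distances boundedly.

**Lemma 2.** There is $L\ge1$ such that for all $S\in U_1$ the map $c(S,\cdot):D_S\to D'_{h(S)}$ is $L$-bi-Lipschitz, that is, $L^{-1}|v-w|\le|c(S,v)-c(S,w)|\le L|v-w|$.

*Proof.* Since $c(S,w)-c(S,v)=c(S-v,w-v)$, it suffices to bound $|c(S,u)|$ for $u\in D_S\setminus\{0\}$. Put $M=\lceil|u|\rceil$, $v_0=0$, $v_M=u$, and by (F1) choose $v_i\in D_S$ with $|v_i-iu/M|\le R_1$ for $0<i<M$. Consecutive points differ by at most $r:=1+2R_1$. Let $Q$ be the maximum of $|c(S,v)|$ over $S\in U_1$, $v\in D_S$, $|v|\le r$; it is finite because the data take finitely many values. The cocycle identity gives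
$$|c(S,u)|\le\sum_{i=0}^{M-1}|c(S-v_i,v_{i+1}-v_i)|\le QM\le Q(|u|+1)\le Q(1+\rho_0^{-1})|u|,$$
the last step by $|u|\ge\rho_0$ from (F2). The same argument for $h^{-1}$, whose cocycle is the inverse bijection, gives the lower bound. $\square$

Fix $L$ and $R_1$. For $\lambda\ge1$ write
$$S\cdot x:=S-\lambda x,\qquad E_S:=\lambda^{-1}D_S,\qquad \gamma_S(x):=\lambda^{-1}c(S,\lambda x)\quad(x\in E_S).$$
Then $(S\cdot x)\cdot y=S\cdot(x+y)$, and the following hold.

* $E_S$ is $\varepsilon$-dense with $\varepsilon:=R_1/\lambda$.
* $\gamma_S$ is $L$-bi-Lipschitz onto $E'_S:=\lambda^{-1}D'_{h(S)}$, and $\gamma_S(0)=0$.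
* $h(S\cdot v)=h(S)-\lambda\gamma_S(v)$ for $v\in E_S$.
* For $v\in E_S$: $E_{S\cdot v}=E_S-v$, $\gamma_S(u)=\gamma_S(v)+\gamma_{S\cdot v}(u-v)$ for $u\in E_S$, and hence $E'_S=\gamma_S(v)+E'_{S\cdot v}$.

We shall constantly use the following principle.

**Principle (LC).** For each $r$, $E_S\cap B(0,r)$ and $\gamma_S|_{E_S\cap B(0,r)}$ are locally constant in $S\in U_1$. If $Y\subset U_1$ is clopen, $v$ is fixed and $T\mapsto D(T)$ is locally constant on $Y$, then $\{S\in U_1:S\cdot v\in Y\}$ is clopen and $S\mapsto D(S\cdot v)$ is locally constant on it.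

The first sentence was shown in Section 4. The second follows from (F3) and the continuity of $S\mapsto S\cdot v$.

The next lemma gives, on a ball of fixed size, a genuine homeomorphism close to $\gamma_S$, as close as we like for large $\lambda$, while $L$ stays fixed.

**Lemma 3.** $n_1=n_2=:n$. For every $\delta>0$ there is $\lambda_0(\delta)$ such that for all $\lambda\ge\lambda_0(\delta)$ and $S\in U_1$ there is an $L$-bi-Lipschitz homeomorphism $g:\mathbb R^n\to\mathbb R^n$ with $|g(x)-\gamma_S(x)|\le\delta$ for all $x\in E_S\cap B(0,10)$.

*Proof.* Let $\lambda_j\to\infty$ and $S_j\in U_1$ be arbitrary, with corresponding $E_j,\gamma_j,E'_j$. For each rational $x\in\mathbb Q^{n_1}$ choose $x_j\in E_j$ with $x_j\to x$, which is possible since $E_j$ is $R_1/\lambda_j$-dense. As $|\gamma_j(x_j)|\le L|x_j|$ is bounded, a diagonal subsequence satisfies $\gamma_j(x_j)\to g(x)$ for all rational $x$. Passing to the limit in the bi-Lipschitz inequalities, $g$ is $L$-bi-Lipschitz on $\mathbb Q^{n_1}$ and extends to an $L$-bi-Lipschitz $g:\mathbb R^{n_1}\to\mathbb R^{n_2}$.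

For each $r$, $\sup_{E_j\cap B(0,r)}|\gamma_j-g|\to0$ along the subsequence. Indeed, let $\eta>0$ and take a finite set of rational points such that each point of $B(0,r)$ is within $\eta$ of one of them. For $y\in E_j\cap B(0,r)$ and such a point $x$ with $|x-y|\le\eta$,
$$|\gamma_j(y)-g(y)|\le L(\eta+|x-x_j|)+|\gamma_j(x_j)-g(x)|+L\eta,$$
and the right side is at most $3L\eta$ for all large $j$, uniformly over the finite set.

The map $g$ is onto. Given $y\in\mathbb R^{n_2}$, choose $y_j\in E'_j$ with $y_j\to y$, by (F1) for $U_2$, and write $y_j=\gamma_j(x_j)$. Then $|x_j|\le L|y_j|$ is bounded, so along a further subsequence $x_j\to x$. By the uniform convergence and continuity of $g$, $g(x)=\lim\gamma_j(x_j)=y$. Thus $g$ is a homeomorphism, and $n_1=n_2$ by invariance of dimension.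

If the second claim failed for some $\delta$, there would be counterexamples $(\lambda_j,S_j)$ with $\lambda_j\to\infty$. The $g$ just built would then satisfy $\sup_{E_j\cap B(0,10)}|\gamma_j-g|\le\delta$ for some $j$, a contradiction. $\square$

## 7. Averaging the charts: the line and the plane

Using the identity $\gamma_S(u)=\gamma_S(p)+\gamma_{S\cdot p}(u-p)$, we can move the map of Lemma 3 for $S\cdot p$ to a ball about $p\in E_S$. So every ball of radius $10$ with center in $E_S$ carries a chart: an $L$-bi-Lipschitz homeomorphism close to $\gamma_S$ there. Two charts with overlapping balls are then close to each other on the overlap. They must be glued into one homeomorphism $f_S$. A sensible person averages them with a partition of unity.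

On the line two charts can indeed be averaged. Let $g_1,g_2:\mathbb R\to\mathbb R$ be increasing and $L$-bi-Lipschitz with $|g_1-g_2|\le\delta$ on an interval, and let $\varphi$ be $K$-Lipschitz with values in $[0,1]$. Put $f=\varphi g_1+(1-\varphi)g_2$. For $x<y$ in the interval,
$$f(y)-f(x)=\varphi(y)\bigl(g_1(y)-g_1(x)\bigr)+(1-\varphi(y))\bigl(g_2(y)-g_2(x)\bigr)+\bigl(\varphi(y)-\varphi(x)\bigr)\bigl(g_1(x)-g_2(x)\bigr),$$
which is at least $(y-x)(L^{-1}-K\delta)>0$ once $K\delta<L^{-1}$. Since $L$ is fixed and $\delta$ is ours to choose, this is harmless.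

In the plane it stops working. Identify $\mathbb R^2=\mathbb C$, let $\chi(t)=1$ for $0\le t\le\frac12$, $\chi(t)=2-2t$ for $\frac12\le t\le1$, $\chi(t)=0$ for $t\ge1$, and put $g(z)=e^{i\pi\chi(|z|)}z$. If $|w|\le|z|$ and $|w|\le1$, then
$$|g(z)-g(w)|\le|z-w|+|w|\,\pi\,|\chi(|z|)-\chi(|w|)|\le(1+2\pi)|z-w|,$$
and if $|z|,|w|>1$, then $g(z)-g(w)=z-w$. The inverse $z\mapsto e^{-i\pi\chi(|z|)}z$ has the same Lipschitz bound. For $\epsilon>0$ the map $g_\epsilon(z)=\epsilon g(z/\epsilon)$ is therefore a $(1+2\pi)$-bi-Lipschitz homeomorphism with $|g_\epsilon(z)-z|\le2\epsilon$. But $\frac12(z+g_\epsilon(z))=0$ for $|z|\le\epsilon/2$. So two homeomorphisms with a fixed bi-Lipschitz constant, as uniformly close as we like, can have an average that crushes a disk to a point. Lemma 3 supplies uniform closeness and a fixed bi-Lipschitz constant and nothing more.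

Instead of averaging, we correct. If $f$ is an embedding already built near an overlap region and $g$ is a new chart close to $f$ there, then $\psi=g^{-1}\circ f$ is an embedding close to the inclusion. Suppose we can replace $\psi$ by an embedding $\psi'$ that is the identity on a large compact part $C$ of the region and equals $\psi$ near the edge of the region. Then $g\circ\psi'$ agrees with $f$ near the edge and with $g$ on $C$. Topological manifold theory provides $\psi'$ in every dimension.

**Theorem (Edwards–Kirby, *Deformations of spaces of imbeddings*, Ann. of Math. 93 (1971), Thm 5.1), for the manifold $\mathbb R^n$, all $n$.** Let $C\subset A\subset\mathbb R^n$ with $C$ compact and $A$ open, and let $I(A)$ be the space of embeddings $A\to\mathbb R^n$ with the compact-open topology. There are a neighborhood $\mathcal P$ of the inclusion $\iota$ in $I(A)$, a compact $K\subset A$ and a continuous $\varphi:\mathcal P\times[0,1]\to I(A)$ with $\varphi(\psi,0)=\psi$, $\varphi(\psi,1)|_C=\mathrm{id}$, and $\varphi(\psi,t)=\psi$ on $A\setminus K$ for all $t$.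

We cite this theorem and prove everything else. (A continuous injective map from an open set $A\subset\mathbb R^n$ to $\mathbb R^n$ is an embedding, by invariance of domain.) Three difficulties remain, and they shape the construction.

1. Each correction costs closeness: to obtain $\psi'$ close to the identity we need $\psi$ much closer, by an amount over which we have no control. So the number of rounds of correction must be fixed before we choose $\delta$, hence before $\lambda$. We color the chart centers with a number $N$ of colors depending only on $n$ and use one round per color.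
2. The required closeness depends on the pair $(C,A)$, so only finitely many pairs may occur. We build them from cubes of a fixed grid.
3. The result must satisfy (1). So every choice must be made as a function of local data only.

## 8. Markers with a fixed number of colors

Put $N=41^n+1$, $m=1/N$ and $r_k=4-km$ for $0\le k\le N$, so that $r_0=4$ and $r_N=3$.

**Lemma 4.** Let $\lambda\ge\max(1,R_1)$. There are disjoint clopen sets $V^1,\dots,V^N\subset U_1$ such that, with $P_S^k=\{p\in E_S:S\cdot p\in V^k\}$ and $P_S=\bigcup_kP^k_S$ ($S\in U_1$): $P_S$ is $2$-dense in $\mathbb R^n$, and distinct points of the same $P_S^k$ are at distance $>20$.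

*Proof.* We work unscaled, with $F_r$ as in (F3) for $U=U_1$.

**Step 1.** This step separates nearby returns by a partition. Claim (∗): for each $r$, $U_1$ has a finite clopen partition $(W_j)$ such that $S,S-v\in W_j$, $|v|\le r$ imply $v=0$. Fix $S\in U_1$ and $v\in F_r\setminus\{0\}$. If $S-v\in U_1$, then $S-v\ne S$ by freeness. Take disjoint clopen $G\ni S$ and $G'\ni S-v$ in $U_1$; the clopen neighborhood $\{S'\in G:S'-v\in G'\}$ of $S$ is disjoint from its translate by $-v$. If $S-v\notin U_1$, then by (F3) $S'-v\notin U_1$ for all $S'\in U_1$ near $S$. Intersecting over the finite set $F_r\setminus\{0\}$, we get a clopen neighborhood of $S$ containing no pair $S',S'-v$ with $0<|v|\le r$. By compactness finitely many such neighborhoods cover $U_1$; refine them to a partition.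

**Step 2.** This step selects the centers greedily. Let $W_1,W_2,\dots$ be the partition of (∗) for $r=\lambda$. Set $V_0=\emptyset$ and
$$V_j=V_{j-1}\cup\{S\in W_j:S-v\notin V_{j-1}\ \text{for all }v\in F_\lambda\},$$
and let $V$ be the last $V_j$. It is clopen by (F3). Suppose $S,S-v\in V$ with $0<|v|\le\lambda$. They lie in different sets $W_i,W_j$. The one with the smaller index had been selected before the stage of the other, and since $F_\lambda=-F_\lambda$ the other would have been excluded, a contradiction. So distinct points of $\{v:S-v\in V\}$ are more than $\lambda$ apart. On the other hand, every $S\in U_1$ has $v$ with $|v|\le\lambda$ and $S-v\in V$: either $S$ was selected, or it was excluded by such a $v$. With (F1), $\{v:S-v\in V\}$ is $(\lambda+R_1)$-dense, hence $2\lambda$-dense.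

**Step 3.** This step colors the centers. For $S\in V$ there are at most $41^n$ vectors $v$ with $0<|v|\le20\lambda$ and $S-v\in V$, because the balls of radius $\lambda/2$ about these points are disjoint and lie in the ball of radius $20.5\lambda$. Let $X_1,\dots,X_q$ be the clopen partition of $V$ induced by (∗) with $r=20\lambda$. Define $\chi$ inductively on $X_i$: $\chi(S)$ is the least element of $\{1,\dots,N\}$ not of the form $\chi(S-v)$ with $0<|v|\le20\lambda$, $S-v\in X_1\cup\dots\cup X_{i-1}$. It exists since $N=41^n+1$. By (F3), applied to the finitely many $v\in F_{20\lambda}$, $\chi$ is locally constant. Two points $S,S-v\in V$ with $0<|v|\le20\lambda$ lie in different $X_i$, and the later one avoids the color of the earlier one. Put $V^k=\chi^{-1}(k)$ and divide all distances by $\lambda$. $\square$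

Put $V:=\bigcup_kV^k$. Note that $P^k_{S\cdot v}=P^k_S-v$ for $v\in E_S$, and that $P^k_S\cap B(0,r)$ is locally constant in $S\in U_1$ by (LC).

## 9. A uniform Edwards–Kirby lemma

Let $\tau=m/(8\sqrt n)$ and call the cubes $\tau(z+[0,1]^n)$, $z\in\mathbb Z^n$, grid cubes; they have diameter $m/8$. Let $\mathcal F$ be the set of pairs $(C,A)$ with $C\subset B(0,5)$ a union of grid cubes (possibly empty) and $A$ the interior of the union of all grid cubes meeting $C$. The set $\mathcal F$ is finite and depends only on $n$. We have $C\subset A$, since the grid cubes containing a given point of $C$ all meet $C$ and form a neighborhood of the point. Also $A$ lies in the closed $m/8$-neighborhood of $C$.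

**Lemma 5.** For each $\eta>0$ there is $\theta=\theta(n,\eta)>0$ such that for every $(C,A)\in\mathcal F$ and every embedding $\psi:A\to\mathbb R^n$ with $\sup_A|\psi-\mathrm{id}|<\theta$ there is an embedding $\psi':A\to\mathbb R^n$ with $\psi'=\mathrm{id}$ on $C$, $\psi'=\psi$ off a compact subset of $A$, $\psi'(A)=\psi(A)$, and $\sup_A|\psi'-\mathrm{id}|\le\eta$.

*Proof.* If $C=\emptyset$ then $A=\emptyset$ and there is nothing to do. Otherwise take $\mathcal P,K,\varphi$ from the Edwards–Kirby theorem for $(C,A)$ and, for $\psi\in\mathcal P$, write $\varphi_t=\varphi(\psi,t)$.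

**Step 1.** This step shows that the deformation keeps the image: $\varphi_t(A)=\psi(A)$. Let $K'\subset A$ be compact with $K\subset\operatorname{int}K'$. Off $\operatorname{int}K'$, in particular on $\partial K'$, $\varphi_t=\psi$. The set $Q_t=\varphi_t(\operatorname{int}K')$ is open by invariance of domain. It equals $\varphi_t(K')\setminus\psi(\partial K')$, so it is closed in $\mathbb R^n\setminus\psi(\partial K')$. Hence it is a union of components of $\mathbb R^n\setminus\psi(\partial K')$. For $x\in\operatorname{int}K'$ the path $s\mapsto\varphi_s(x)$ avoids $\varphi_s(\partial K')=\psi(\partial K')$, so it stays in one component. Hence a component contained in $Q_t$ contains a point $\varphi_t(x)$, so also $\varphi_0(x)$, so it is contained in $Q_0$; and conversely. Thus $Q_t=Q_0$, and with $\varphi_t=\psi$ off $\operatorname{int}K'$ we get $\varphi_t(A)=\psi(A)$.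

**Step 2.** The theorem does not say that the deformation fixes $\iota$, so this step normalizes it. Put $\zeta=\varphi(\iota,1)$. By Step 1 it is a homeomorphism $A\to A$, equal to the identity on $C$ and off $K$, so $\zeta(K)=K$. Let $\psi'=\varphi(\psi,1)\circ\zeta^{-1}$. It is the identity on $C$, equals $\psi$ off $K$, and has image $\varphi(\psi,1)(A)=\psi(A)$.

**Step 3.** This step finds $\theta$. Substituting $x=\zeta(y)$,
$$\sup_{x\in K}|\psi'(x)-x|=\sup_{y\in K}|\varphi(\psi,1)(y)-\zeta(y)|\to0\quad\text{as }\psi\to\iota\text{ in }I(A),$$
by continuity of $\varphi$ at $(\iota,1)$ in the compact-open topology. Neighborhoods of $\iota$ in $I(A)$ contain all embeddings $\psi$ with $\sup_A|\psi-\mathrm{id}|$ small enough. Off $K$, $\psi'=\psi$. So some $\theta\le\eta$ works for the pair $(C,A)$; take the minimum over the finite set $\mathcal F$. $\square$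

For each $\eta$, each $(C,A)\in\mathcal F$ and each admissible $\psi$ we fix one choice of $\psi'$, so that $\psi'$ is a function of $\eta$, $(C,A)$ and $\psi$ only.

## 10. Constants and charts

This section fixes all constants, from the last color down to the first, and only then $\lambda$. Set $\delta_N=m/(32L)$. For $k=N,\dots,1$ put $\eta_k=\delta_k/(2L)$, $\theta_k=\theta(n,\eta_k)$, and choose $\delta_{k-1}>0$ with
$$\delta_{k-1}\le\delta_k/4,\qquad 3L\delta_{k-1}<\theta_k.$$
These depend only on $n$ and $L$. Now fix $\lambda\ge\max(1,R_1,\lambda_0(\delta_0))$ so large that $\varepsilon=R_1/\lambda\le\delta_0/L$, and use the sets $V^k$ of Lemma 4. Since $\varepsilon\le\delta_0\le L\delta_N$,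
$$2\varepsilon+2L\delta_k\le4L\delta_N=m/8\qquad(0\le k\le N).\tag{2}$$

For $T\in V$ choose $g_T$ as in Lemma 3 with $\delta=\delta_0$, as a function of the data $(E_T\cap B(0,10),\gamma_T|_{E_T\cap B(0,10)})$ only. These data are locally constant, so $T\mapsto g_T$ is locally constant. For $S\in U_1$ and $p\in P_S$ put
$$g_{S,p}(x)=\gamma_S(p)+g_{S\cdot p}(x-p),$$
an $L$-bi-Lipschitz homeomorphism of $\mathbb R^n$. For $v\in E_S\cap B(p,10)$ we have $g_{S,p}(v)-\gamma_S(v)=g_{S\cdot p}(v-p)-\gamma_{S\cdot p}(v-p)$, so $|g_{S,p}(v)-\gamma_S(v)|\le\delta_0$. Consequently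
$$|g_{S,p}(x)-\gamma_S(v)|\le L\varepsilon+\delta_0\le2\delta_0\quad\text{if }|x-p|\le4,\ v\in E_S,\ |x-v|\le\varepsilon,\tag{3}$$
because $|v-p|\le4+\varepsilon\le10$ and $|g_{S,p}(x)-g_{S,p}(v)|\le L\varepsilon$.

## 11. Gluing one color at a time

For $0\le k\le N$ put
$$O^k_S=\bigcup_{1\le j\le k}\ \bigcup_{p\in P^j_S}B^\circ(p,r_k),\qquad O^0_S=\emptyset.$$
As $k$ grows we admit more colors and shrink all balls a little; the lost collar of width $m$ is the room in which the correction takes place. By induction on $k$ we construct, for all $S\in U_1$, continuous injective maps $f^k_S:O^k_S\to\mathbb R^n$ such that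

* (i) $f^k_S(x)=\gamma_S(v)+f^k_{S\cdot v}(x-v)$ for $v\in E_S$, $x\in O_S^k$ (note $O^k_{S\cdot v}=O^k_S-v$);
* (ii) for each $r$, $S\mapsto(O^k_S\cap B(0,r),\,f^k_S|_{O^k_S\cap B(0,r)})$ is locally constant on $U_1$;
* (iii) $|f^k_S(x)-\gamma_S(v)|\le\delta_k$ whenever $x\in O^k_S$, $v\in E_S$, $|x-v|\le\varepsilon$.

Property (iii) alone says that points with the same image are close:
$$f^k_S(x)=f^k_S(y)\ \Rightarrow\ |x-y|\le m/8.\tag{4}$$
Indeed, choose $v,w\in E_S$ within $\varepsilon$ of $x,y$. Then $|v-w|\le L|\gamma_S(v)-\gamma_S(w)|\le2L\delta_k$, and (2) applies.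

For $k=0$ there is nothing to do. Let $k\ge1$ and suppose $f^{k-1}$ is constructed.

**Step 1 (local data at $T\in V^k$).** This step compares, near a center of color $k$, the map already built with the new chart. Let $C_T^*$ be the compact set of all $x$ with $|x|\le r_k+\frac m4$ and $|x-q|\le r_k+\frac m4$ for some $q\in\bigcup_{j<k}P_T^j$. Let $C_T$ be the union of the grid cubes meeting $C_T^*$, and $A_T$ the interior of the union of the grid cubes meeting $C_T$. Since $r_k\le4-m$, $C_T\subset B(0,r_k+\frac m4+\frac m8)\subset B(0,4)$, so $(C_T,A_T)\in\mathcal F$. Moreover $C_T^*\subset C_T\subset A_T$, and $A_T$ lies in the closed $m/4$-neighborhood of $C_T^*$. Since $r_k+\frac m2<r_{k-1}\le4$,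
$$A_T\subset B(0,r_k+\tfrac m2)\cap\bigcup_{j<k,\,q\in P_T^j}B(q,r_k+\tfrac m2)\subset B(0,4)\cap O_T^{k-1}.$$
Put $\psi_T=g_T^{-1}\circ f_T^{k-1}|_{A_T}$, an embedding. For $x\in A_T$ choose $v\in E_T$ with $|x-v|\le\varepsilon$. By (iii) for $k-1$, and by (3) with $S=T$, $p=0$,
$$|f_T^{k-1}(x)-g_T(x)|\le\delta_{k-1}+2\delta_0\le3\delta_{k-1}.$$
Hence $|\psi_T(x)-x|\le3L\delta_{k-1}<\theta_k$. Let $\psi'_T$ be the chosen map of Lemma 5 with $\eta=\eta_k$.

The data $(C_T,A_T,g_T,\psi_T,\psi_T')$ are locally constant in $T\in V^k$. Indeed, $C_T$ and $A_T$ depend only on $\bigcup_{j<k}P_T^j\cap B(0,10)$; $g_T$ is locally constant by Section 10; $\psi_T$ is determined by $A_T$, $g_T$ and $f_T^{k-1}|_{O_T^{k-1}\cap B(0,4)}$, which is locally constant by (ii) for $k-1$; and $\psi'_T$ is a function of $(C_T,A_T)$ and $\psi_T$.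

**Step 2 (correcting the old map).** This step changes $f_S^{k-1}$ near the centers of color $k$ so that it equals the new chart on the overlap. For $S\in U_1$, $p\in P_S^k$ and $T=S\cdot p$ put $A_{S,p}=p+A_T\subset B(p,4)\cap O_S^{k-1}$. For different $p\in P^k_S$ these sets are disjoint, and they form a locally finite family, since the centers are more than $20$ apart. Define $\hat f_S:O_S^{k-1}\to\mathbb R^n$ by
$$\hat f_S(x)=\gamma_S(p)+g_T(\psi'_T(x-p))\quad(x\in A_{S,p}),\qquad\hat f_S=f_S^{k-1}\ \text{ off }\bigcup_{p\in P_S^k}A_{S,p}.$$
By (i) for $k-1$, on $A_{S,p}$ we have $f_S^{k-1}(x)=\gamma_S(p)+f_T^{k-1}(x-p)=\gamma_S(p)+g_T(\psi_T(x-p))$. As $\psi'_T=\psi_T$ off a compact subset of $A_T$, $\hat f_S=f_S^{k-1}$ off a locally finite union of compact sets, one in each $A_{S,p}$. So $\hat f_S$ is continuous, being continuous on each open set $A_{S,p}$ and on the open complement of those compact sets in $O_S^{k-1}$. Since $\psi'_T(A_T)=\psi_T(A_T)$, $\hat f_S$ maps $A_{S,p}$ injectively onto $f_S^{k-1}(A_{S,p})$. As $f_S^{k-1}$ is injective, so is $\hat f_S$. Finally, $\psi'_T=\mathrm{id}$ on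 $C_T$ gives
$$\hat f_S=g_{S,p}\quad\text{on }p+C_T.$$

**Step 3 (the new map).** This step adds the balls of color $k$. Let $O'_S=\bigcup_{j<k}\bigcup_{q\in P_S^j}B^\circ(q,r_k)\subset O_S^{k-1}$, so that $O_S^k=O'_S\cup\bigcup_{p\in P_S^k}B^\circ(p,r_k)$. Put
$$f_S^k=\hat f_S\ \text{ on }O_S',\qquad f_S^k=g_{S,p}\ \text{ on }B^\circ(p,r_k),\ p\in P_S^k.$$
The balls for distinct $p\in P_S^k$ are disjoint. If $x\in O'_S\cap B^\circ(p,r_k)$, then $|x-p|<r_k$ and $|x-q|<r_k$ for some $q\in P^j_S$, $j<k$, and $q-p\in P_T^j$. So $x\in p+C_T^*\subset p+C_T$, where $\hat f_S=g_{S,p}$. Thus $f_S^k$ is well defined, and it is continuous since the pieces are open.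

**Step 4 (property (i)).** Here we check that the construction is compatible along orbits. Let $v\in E_S$ and $p\in P_S^k$. Then $p-v\in P^k_{S\cdot v}$, $(S\cdot v)\cdot(p-v)=S\cdot p=T$, $A_{S\cdot v,p-v}=A_{S,p}-v$ and $\gamma_S(p)=\gamma_S(v)+\gamma_{S\cdot v}(p-v)$. Hence
$$\gamma_S(v)+g_{S\cdot v,p-v}(x-v)=\gamma_S(v)+\gamma_{S\cdot v}(p-v)+g_T(x-p)=g_{S,p}(x),$$
and in the same way $\gamma_S(v)+\hat f_{S\cdot v}(x-v)=\gamma_S(p)+g_T(\psi'_T(x-p))=\hat f_S(x)$ on $A_{S,p}$. Off these sets $\hat f$ inherits the identity from (i) for $k-1$. Since $O'_{S\cdot v}=O'_S-v$, (i) follows for $k$.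

**Step 5 (property (ii)).** Here we check that only local data enter. Fix $r$ and $S_0$. For $S$ near $S_0$ the finite sets $P_S^j\cap B(0,r+10)$, $1\le j\le N$, are constant, hence so are $O'_S\cap B(0,r)$ and $O_S^k\cap B(0,r)$. The map $f_S^{k-1}$ on $O_S^{k-1}\cap B(0,r)$ is constant by (ii) for $k-1$. For each of the finitely many $p\in P_S^k\cap B(0,r+4)$, $\gamma_S(p)$ and $(A_T,g_T,\psi_T')$ at $T=S\cdot p$ are constant near $S_0$, by (LC). These data determine $f_S^k|_{O_S^k\cap B(0,r)}$.

**Step 6 (property (iii)).** Here we check that the error has grown at most to $\delta_k$. Let $x\in O^k_S$, $v\in E_S$, $|x-v|\le\varepsilon$. If $f_S^k(x)=f_S^{k-1}(x)$, use $\delta_{k-1}\le\delta_k$. If $f_S^k(x)=g_{S,p}(x)$ with $|x-p|\le r_k$, use (3) and $2\delta_0\le\delta_k$. In the remaining case $x\in A_{S,p}$ and $f_S^k(x)=\hat f_S(x)$. Then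
$$|\hat f_S(x)-g_{S,p}(x)|=|g_T(\psi_T'(x-p))-g_T(x-p)|\le L\eta_k=\tfrac{\delta_k}2,$$
and with (3), $|\hat f_S(x)-\gamma_S(v)|\le\frac{\delta_k}2+2\delta_0\le\delta_k$, as $\delta_0\le\delta_k/4$.

**Step 7 (injectivity).** Here the collar is used. Let $f_S^k(x)=f_S^k(y)$. By (4), whose proof needs only (iii), $|x-y|\le m/8$. If $x,y\in O_S'$, use injectivity of $\hat f_S$. Otherwise, say $y\in B^\circ(p,r_k)$ with $p\in P_S^k$ and $y\notin O'_S$.

* If also $x\in B^\circ(p,r_k)$, use injectivity of $g_{S,p}$.
* The case $x\in B^\circ(p',r_k)$ with $p'\ne p$ in $P_S^k$ is impossible, since then $|x-y|>20-8=12$.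
* Finally let $x\in B^\circ(q,r_k)$ with $q\in P_S^j$, $j<k$. Then $y\in B(q,r_k+\frac m8)\cap B(p,r_k)$ and $x\in B(p,r_k+\frac m8)\cap B(q,r_k)$, so $x,y\in p+C_T^*$ with $T=S\cdot p$. Hence $f_S^k(x)=\hat f_S(x)=g_{S,p}(x)$ and $f_S^k(y)=g_{S,p}(y)$, so $x=y$.

The induction is complete.

**Step 8 (the final maps).** This step shows that $f_S:=f_S^N$ is a homeomorphism of $\mathbb R^n$. As $P_S$ is $2$-dense and $r_N=3$, $O_S^N=\mathbb R^n$. By invariance of domain $f_S$ is open. For $v\in E_S$ within $\varepsilon$ of $x$, (iii) gives
$$|f_S(x)|\ge|\gamma_S(v)|-\delta_N\ge(|x|-\varepsilon)/L-\delta_N,$$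
which tends to infinity with $|x|$. So $f_S$ is proper and its image is closed. The image is also open and nonempty, so it is $\mathbb R^n$, and $f_S$ is a homeomorphism. By (ii), $(S,x)\mapsto f_S(x)$ is continuous on $U_1\times\mathbb R^n$.

## 12. From the leaf maps to Theorem A

Undo the scaling: put $F_S(x)=\lambda f_S(x/\lambda)$ for $S\in U_1$, $x\in\mathbb R^n$. Each $F_S$ is a homeomorphism and $(S,x)\mapsto F_S(x)$ is continuous. For $v\in D_S$, property (i) with $v/\lambda\in E_S$ reads
$$F_S(x)=\lambda\gamma_S(v/\lambda)+\lambda f_{S\cdot(v/\lambda)}\bigl((x-v)/\lambda\bigr)=c(S,v)+F_{S-v}(x-v),$$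
which is (1). By Lemma 3, $n_1=n_2$, and by Lemma 1, $\Phi(S-x)=h(S)-F_S(x)$ is a homeomorphism $\Omega_1\to\Omega_2$. For $S\in U_1$ we get $\Phi(S)=h(S)-t(S)$ with $t(S)=\lambda f_S(0)$. This is locally constant by (ii), and bounded since $U_1$ is compact. This proves Theorem A, and with it the conjecture. $\blacksquare$

## 13. Homeomorphic hulls are return equivalent

We prove Theorem B.1. Let $\Phi:\Omega_1\to\Omega_2$ be a homeomorphism.

**Step 1.** This step shows that $\Phi$ respects orbits. A path inside a box $\cong\Xi\times$ disk has constant $\Xi$-coordinate, as $\Xi$ is totally disconnected. Cutting a path into finitely many pieces, each inside a translated box, we see that a path stays in one orbit. So the path components are the orbits. Hence $\Phi$ maps orbits bijectively to orbits, and $\Phi(S-x)=\Phi(S)-a(S,x)$ for an $a(S,x)$ that is unique by freeness.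

**Step 2.** This step shows that $a(\cdot,v)$ is continuous for each $v$. Given $S_1$, choose $0=s_0<\dots<s_M=1$ and translated boxes $B_0,\dots,B_{M-1}$ of $\Omega_2$ with $\Phi(S_1-sv)\in B_j$ for $s\in[s_j,s_{j+1}]$. By compactness this persists for $S$ near $S_1$. In $B_j$ the transversal coordinate is constant along the path $s\mapsto\Phi(S-sv)$. So $\Phi(S-s_{j+1}v)$ is obtained from $\Phi(S-s_jv)$ by translation by minus the difference of their disk coordinates, which is continuous in $S$. By freeness $a(S,v)$ is the sum over $j$ of these differences, hence continuous near $S_1$.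

**Step 3.** This step constructs $h$. Fix $S_0\in\Xi_1$. Composing $\Phi$ with a translation, assume $\Phi(S_0)\in\Xi_2$. Let $B_1=\{S-w:S\in\Xi_1,|w|<\rho\}$ be a box. Choose $B'=\{S'-w:S'\in W,|w|<\rho'\}$ with $W\subset\Xi_2$ a clopen neighborhood of $\Phi(S_0)$, $\rho'$ small, and $\Phi^{-1}(B')\subset B_1$; this is possible because $B_1$ is a neighborhood of $S_0$. Let $\pi:B'\to W$ be the projection. Choose a clopen neighborhood $U_1\subset\Xi_1$ of $S_0$ with $\Phi(U_1)\subset B'$, and put $h=\pi\circ\Phi|_{U_1}$. Then $\Phi(S)=h(S)-w_S$ for $S\in U_1$, with $w_S$ continuous in $S$.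

**Step 4.** This step shows that $h$ is injective. If $h(S)=h(T)$, then $\Phi(S),\Phi(T)$ lie in one plaque of $B'$. The image of this plaque under $\Phi^{-1}$ is a connected subset of $B_1$, hence lies in one plaque of $B_1$. Both $S,T\in\Xi_1$ have disk coordinate $0$ there, so $S=T$.

**Step 5.** This step shows that $U_2:=h(U_1)$ is clopen and $h:U_1\to U_2$ is a homeomorphism. Let $S\in U_1$ and let $S''\in W$ run through a sequence tending to $h(S)$. Then $S''-w_S\to h(S)-w_S=\Phi(S)$, so $\Phi^{-1}(S''-w_S)\to S$. Hence, in the box $B_1$, $\Phi^{-1}(S''-w_S)=T-u$ with $T\in\Xi_1$, $T\to S$, $u\to0$. Eventually $T\in U_1$ and $\Phi(T-su)\in B'$ for all $s\in[0,1]$. The transversal coordinate is constant along this path, so $h(T)=\pi(\Phi(T))=\pi(\Phi(T-u))=\pi(S''-w_S)=S''$. So all points of $W$ near $h(S)$ lie in $h(U_1)$, and $h(U_1)$ is open. It is compact, hence clopen in $\Xi_2$. A continuous injection of a compact space into a Hausdorff space is a homeomorphism onto its image.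

**Step 6.** This step shows that $h$ conjugates the pseudogroups. If $S,S-v\in U_1$, then $\Phi(S-v)=\Phi(S)-a(S,v)$ gives $h(S-v)=h(S)-b(S)$ with $b(S)=w_S+a(S,v)-w_{S-v}$. This is continuous on the compact set of such $S$, hence bounded, and its values are return vectors of $U_2$. So it has finitely many values by (F3) and is locally constant. As elements of $\mathcal G_1|_{U_1}$ are locally translations by constant vectors, $h\,\mathcal G_1|_{U_1}h^{-1}\subset\mathcal G_2|_{U_2}$.

Conversely, let $S_1',S_1'-w'\in U_2$, $S_1=h^{-1}(S_1')$, $T_1=h^{-1}(S_1'-w')$. Then $\Phi(S_1)$ and $\Phi(T_1)$ lie in one orbit. Since $\Phi$ is bijective on orbits, $T_1=S_1-b_1$ for some $b_1$. For $S\in U_1$ near $S_1$ we have $S-b_1\in U_1$ by (F3). By the previous paragraph $h(S-b_1)=h(S)-b(S)$ with $b$ locally constant, and $b(S_1)=w'$ by freeness. So $h(S-b_1)=h(S)-w'$ near $S_1$, that is, $h^{-1}\circ(\cdot-w')\circ h$ is locally $S\mapsto S-b_1$. $\blacksquare$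

## 14. Exact extension in dimension at least two

We prove Theorem B.2. Let $n\ge2$, keep the notation of Sections 10 and 11, and put $\delta:=\delta_N=m/(32L)$, so that $|f_S(v)-\gamma_S(v)|\le\delta$ for $v\in E_S$ by (iii). We shall modify $f_S$ to homeomorphisms $f_S'$ of $\mathbb R^n$ still satisfying (i) and (ii), with $f_S'(v)=\gamma_S(v)$ for all $v\in E_S$. Section 12 uses only (i), (ii) and that each map is a homeomorphism. So it applies to $f'_S$ and gives $\Phi$ with $\Phi(S)=h(S)-\lambda f'_S(0)=h(S)-\lambda\gamma_S(0)=h(S)$ on $U_1$.

**Admissible modifications.** Here we describe the moves that preserve (i) and (ii). Let $Y\subset U_1$ be clopen and $b>0$. For $T\in Y$ let $c_T\in B(0,\delta)$ and a homeomorphism $\kappa_T^*$ of $\mathbb R^n$ supported in a compact subset of $B^\circ(c_T,b)$ be given, both locally constant in $T$. For $S\in U_1$ suppose that the balls $B^\circ(\gamma_S(v)+c_{S\cdot v},b)$, for $v\in E_S$ with $S\cdot v\in Y$, are pairwise disjoint. Let $\kappa_S$ be $y\mapsto\gamma_S(v)+\kappa^*_{S\cdot v}(y-\gamma_S(v))$ on each of these balls and the identity elsewhere.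 The balls form a locally finite family, since their centers are within $\delta$ of distinct points of the uniformly discrete set $E'_S$. So $\kappa_S$ is a homeomorphism. From $\gamma_S(u)=\gamma_S(v)+\gamma_{S\cdot v}(u-v)$ we get
$$\kappa_S(y)=\gamma_S(v)+\kappa_{S\cdot v}(y-\gamma_S(v))\qquad(v\in E_S).$$
By (LC) $\kappa_S$ is locally constant in $S$ on every bounded ball, since only $v$ with $|\gamma_S(v)|$ bounded, hence $|v|\le L|\gamma_S(v)|$ bounded, matter there. Therefore, if $f_S$ are homeomorphisms satisfying (i) and (ii), so are $\kappa_S\circ f_S$; for (i),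
$$\kappa_S(f_S(x))=\kappa_S(\gamma_S(v)+f_{S\cdot v}(x-v))=\gamma_S(v)+\kappa_{S\cdot v}(f_{S\cdot v}(x-v)).$$
In each step below the current homeomorphisms satisfy (i) and (ii). The position of $v\in E_S$, written $\mathrm{pos}_S(v)$, is its image under the current map for $S$. Positions of distinct points are distinct, and by (i) $\mathrm{pos}_S(u)=\gamma_S(v)+\mathrm{pos}_{S\cdot v}(u-v)$ for $u,v\in E_S$.

**A separation constant.** We need room around the positions. There is $s\in(0,\delta]$ such that, for all $S$, distinct points of $f_S(E_S)$ are at least $s$ apart and distinct points of $E_S'$ are at least $s$ apart. For $E'_S$ this is (F2). By (i), $f_S(w)-f_S(v)=f_T(u)-f_T(0)$ with $T=S\cdot v$, $u=w-v$. If $|u|\ge1$, this has norm at least $|\gamma_T(u)|-2\delta\ge\frac1L-2\delta>0$. If $0<|u|<1$, it takes only finitely many values, by (ii), (LC) and compactness of $U_1$, all nonzero.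

**Step 0.** This step moves all positions off the target set $E'_S$, so that later no point sits on the target of another. Let $\kappa^0$ be a homeomorphism of $\mathbb R^n$ supported in a compact subset of $B^\circ(0,s/4)$ with $\kappa^0(0)=\frac s8e_1$, where $e_1$ is the first unit vector. Let $Y=\{T\in U_1:f_T(0)\in E'_T\}$. It is clopen, since $f_T(0)\in B(0,\delta)$ and $E_T'\cap B(0,\delta)=\gamma_T(E_T\cap B(0,L\delta))\cap B(0,\delta)$ are locally constant. For $v\in E_S$, $f_S(v)=\gamma_S(v)+f_{S\cdot v}(0)$ and $E_S'=\gamma_S(v)+E'_{S\cdot v}$, so $S\cdot v\in Y$ if and only if $f_S(v)\in E_S'$. Apply the modification with $c_T=f_T(0)$, $b=s/4$ and $\kappa_T^*$ the copy of $\kappa^0$ centered at $c_T$. The balls are centered at the points $f_S(v)$, hence disjoint. Denote the new positions by $\mathrm{pos}_S^0(v)$. They are not in $E'_S$: the moved ones are at distance $s/8$ from one point of $E_S'$ and at least $7s/8$ from all others, while the positions $f_S(v)\notin E_S'$ lie in none of the balls and are unchanged. They are within $\delta+s/8\le2\delta$ of $\gamma_S(v)$.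

**Steps $1,\dots,J$.** These steps move the positions to their targets, one clopen class at a time. By (∗) of Section 8, take a clopen partition $U_1=Y_1\sqcup\dots\sqcup Y_J$ such that $T,T\cdot u\in Y_j$, $|u|\le6L\delta$ imply $u=0$. Assume that before step $j$ the position $\mathrm{pos}_S^{j-1}(v)$ equals $\gamma_S(v)$ if $S\cdot v\in Y_1\cup\dots\cup Y_{j-1}$ (we call $v$ treated) and $\mathrm{pos}_S^0(v)$ otherwise. This holds for $j=1$.

For $T\in Y_j$ let $a=\mathrm{pos}_T^{j-1}(0)\in B(0,2\delta)$, and let $Z$ be the set of positions of points $w\in E_T\setminus\{0\}$ lying in $B^\circ(0,3\delta)$. Such $w$ have $|\gamma_T(w)|<5\delta$, so $|w|\le5L\delta$. Hence $Z$ is finite and $(a,Z)$ is locally constant in $T$. We have $a\notin Z$ because positions are distinct. Also $0\notin Z$: a treated $w\ne0$ sits at $\gamma_T(w)\ne0$, and an untreated one sits at $\mathrm{pos}_T^0(w)\notin E_T'\ni0$.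

As $n\ge2$, $B^\circ(0,3\delta)\setminus Z$ is a connected manifold. So there is a homeomorphism $\kappa_{a,Z}$ of $\mathbb R^n$, supported in a compact subset of $B^\circ(0,3\delta)\setminus Z$, with $\kappa_{a,Z}(a)=0$; choose it as a function of $(a,Z)$. Apply the modification with $Y=Y_j$, $c_T=0$, $b=3\delta$, $\kappa_T^*=\kappa_{a,Z}$. The balls $B^\circ(\gamma_S(v),3\delta)$, $S\cdot v\in Y_j$, are disjoint: if those of $v$ and $v'$ met, then $|\gamma_S(v)-\gamma_S(v')|<6\delta$ and $|v-v'|<6L\delta$, so $v=v'$ by the choice of the partition.

After step $j$, a point $v$ with $S\cdot v\in Y_j$ has position $\gamma_S(v)+\kappa_{a,Z}(a)=\gamma_S(v)$, with $(a,Z)$ taken at $T=S\cdot v$. Every other position either lies outside all these balls, or, in the coordinates $y-\gamma_S(v)$ of one of them, equals $\mathrm{pos}^{j-1}_{S\cdot v}(w-v)$ for some $w\neq v$ and so belongs to $Z$. In both cases it is unchanged. Thus the assumption holds before step $j+1$. After step $J$ all positions equal $\gamma_S(v)$, and the resulting maps are the required $f_S'$. $\blacksquare$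

## 15. On the line the swap does not extend

We prove Theorem B.3. Let $n=1$ and let $h:U\to U$ be the swap of Example 3, a return equivalence of $\Omega$ to itself. Section 5 shows that no suitable leaf maps $F_S$ exist; it remains to exclude an arbitrary extension. Suppose a homeomorphism $\Phi$ of $\Omega$ has $\Phi|_U=h$.

Take $S\in U\setminus(W\cup(W-a))$, so $\Phi(S)=S$. Orbits are the path components of $\Omega$, by Step 1 of Section 13, so $\Phi$ maps the orbit of $S$ to itself. By freeness we may write $\Phi(S-x)=S-f(x)$ with $f:\mathbb R\to\mathbb R$ uniquely determined. The function $f$ is injective, because $\Phi$ is injective and the action is free. It is continuous: near each $x$ the path $\Phi(S-x)$ stays in one plaque of a translated box, where $f$ is, up to a constant, the disk coordinate. So $f$ is strictly monotone.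

If $S-v\in U\setminus(W\cup(W-a))$, then $S-f(v)=h(S-v)=S-v$, so $f(v)=v$. By (F1), applied to the nonempty clopen set $U\setminus(W\cup(W-a))$, there are infinitely many such $v$, so $f$ is increasing. By (F1) there is also $v$ with $S-v\in W$. Then $S-f(v)=h(S-v)=S-v-a$, so $f(v)=v+a$. Moreover $S-(v+a)\in W-a$, so $S-f(v+a)=S-v$ and $f(v+a)=v$. Since $a>0$, this contradicts the fact that $f$ is increasing. $\blacksquare$
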